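# Sakai flips of Krieger factors isomorphic to a tensor power

Throughout, von Neumann algebras have separable predual, $\otimes$ between them is the von Neumann algebra tensor product, and $\cong$ means $*$-isomorphism.

## 1. Swapping two matrix algebras, then two hyperfinite factors

Take $M=M_n(\mathbb C)$ and the automorphism $\sigma(x\otimes y)=y\otimes x$ of $M\otimes M$. Put $u=\sum_{i,j}e_{ij}\otimes e_{ji}$. Then $u(e_k\otimes e_l)=e_l\otimes e_k$, so $u$ is a self-adjoint unitary that swaps the two legs of $\mathbb C^n\otimes\mathbb C^n$, and $\sigma=\mathrm{Ad}\,u$. The swap is inner. The same formula $u(\xi\otimes\eta)=\eta\otimes\xi$ works for $M=B(\mathcal H)$.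

Now let $R=\overline{\bigcup_k M_{2^k}}$ be the hyperfinite II$_1$ factor with trace $\tau$. Then $R\otimes R$ is the closure of $\bigcup_k M_{2^k}\otimes M_{2^k}=\bigcup_k M_{4^k}$, so $R\otimes R\cong R$. Let $u_k\in M_{2^k}\otimes M_{2^k}$ be the unitary above. The $u_k$ do not converge: $u_{k+1}=u_kv$, where $v$ is the swap unitary of the next pair $M_2\otimes M_2$ and $\tau(v)=\frac24=\frac12$, so $\|u_k-u_{k+1}\|_2^2=2-2\tau(v)=1$. But the automorphisms $\mathrm{Ad}\,u_k$ do converge to $\sigma$. On $M_{2^k}\otimes M_{2^k}$ we have $\mathrm{Ad}\,u_n=\sigma$ for all $n\ge k$; since all these maps preserve the trace, $\|\mathrm{Ad}\,u_n(a)-\sigma(a)\|_2\to0$ for all $a\in R\otimes R$.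

**Definition (approximately inner).** The u-topology on $\mathrm{Aut}(N)$ is that of pointwise norm convergence on the predual: $\alpha_i\to\alpha$ if $\|\phi\circ\alpha_i-\phi\circ\alpha\|\to0$ for all $\phi\in N_*$. An automorphism is approximately inner if it lies in $\overline{\mathrm{Int}}(N)$, the closure of the inner automorphisms. For a factor $M$, the automorphism $\sigma(x\otimes y)=y\otimes x$ of $M\otimes M$ is the Sakai flip.

For $\phi=\tau(a\,\cdot)$ on $R\otimes R$ we have $\phi\circ\alpha=\tau(\alpha^{-1}(a)\,\cdot)$ for trace-preserving $\alpha$, hence $\|\phi\circ\mathrm{Ad}\,u_k-\phi\circ\sigma\|\le\|\mathrm{Ad}\,u_k(a)-\sigma(a)\|_2\to0$, as $u_k=u_k^*$ and $\sigma^2=\mathrm{id}$. Such $\phi$ are norm dense in the predual. So the flip of $R$ is approximately inner.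

For $R$ the same picture gives both $R\otimes R\cong R$ and the approximation of the flip. Does the first property force the second? We ask this for Krieger factors: factors of the form $L^\infty(X,\mu)\rtimes_\theta\mathbb Z$ with $\theta$ an ergodic non-singular automorphism of a standard measure space. The paper "Krieger Factors Isomorphic to Their Tensor Square and Pure Point Spectrum Flows" is the source of the question. Two results are quoted there for a Krieger factor $M$: (1) if the flip is approximately inner and $M\otimes M\cong M$, then the flow of weights of $M$ has pure point spectrum; (2) conversely, if the flow of weights has pure point spectrum, then $M\otimes M\cong M$. The problem is whether $M\otimes M\cong M$ alone implies that the flip is approximately inner. We shall prove that it does, without using (1) or (2).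

## 2. The core of a Krieger factor, by hand

Spaces are standard. A flow $F=(F_t)_{t\in\mathbb R}$ on $(\Omega,P)$ is a Borel action of $\mathbb R$ by non-singular maps. Equalities of measurable objects hold almost everywhere; those involving a time hold a.e. for each fixed time. The flow acts on $L^\infty(\Omega)$ by $g\mapsto g\circ F_t$; this action is weak* continuous, and conversely every weak* continuous action of $\mathbb R$ on $L^\infty$ of a standard space has a Borel realization.

Let $\varphi$ be a faithful normal state on $N$. The core $\widetilde N=N\rtimes_{\sigma^\varphi}\mathbb R$ is generated by $N$ and unitaries $\lambda(t)$ with $\lambda(t)x\lambda(t)^*=\sigma^\varphi_t(x)$. The dual action fixes $N$ and multiplies $\lambda(t)$ by a character of $\mathbb R$. Up to canonical isomorphism none of this depends on $\varphi$. The flow of weights is the restriction of the dual action to the center $Z(\widetilde N)=L^\infty(\Omega)$; reversing the direction of time changes nothing in what follows. An automorphism $\alpha$ of $N$ extends canonically to $\widetilde N$ by $\lambda(t)\mapsto[D(\varphi\circ\alpha^{-1}):D\varphi]_t\,\lambda(t)$,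 and $\mathrm{mod}(\alpha)$ is the restriction of the extension to $Z(\widetilde N)$. In particular, if $\varphi\circ\alpha=\varphi$, the extension fixes all $\lambda(t)$.

Let $M=L^\infty(X,\nu)\rtimes_\theta\mathbb Z$ be of type III. Then $\nu$ is non-atomic, since an ergodic automorphism with an atom lives on one orbit and gives no type III factor. Hence the ergodic $\theta$ is free: the set of points of a given finite period is invariant, and it cannot be conull. We take $\nu$ to be a probability and put $D=\frac{d(\nu\circ\theta)}{d\nu}$, $\delta=\log D$.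

**Proposition 2.1.** For $d\ge1$, the center of the core of $M^{\otimes d}$ is $L^\infty(X^d\times\mathbb R)^{\mathbb Z^d}$, where the $i$-th generator of $\mathbb Z^d$ acts by $\tilde\theta_i(x,s)=(\theta^{(i)}x,\,s+\delta(x_i))$, with $\theta^{(i)}$ denoting $\theta$ on the $i$-th coordinate. The flow of weights is translation in $s$. For $d=1$ it is ergodic.

*Proof.* $N=M^{\otimes d}$ is generated by $A=L^\infty(X^d)$ and commuting unitaries $u_i$ with $u_i^*fu_i=f\circ\theta^{(i)}$. Let $E:N\to A$ be the canonical expectation, which kills $Au^n$ for $0\ne n\in\mathbb Z^d$, and $\varphi=\nu^{d}\circ E$. Then $\varphi(fx)=\varphi(xf)$ for $f\in A$, so $\sigma^\varphi$ fixes $A$. Also $E(u_ixu_i^*)=u_iE(x)u_i^*$, so $\varphi\circ\mathrm{Ad}\,u_i=\varphi(D(x_i)\,\cdot)$, and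
$$u_i^*\sigma_t^\varphi(u_i)=[D(\varphi\circ\mathrm{Ad}\,u_i):D\varphi]_t=D(x_i)^{it},\qquad\text{i.e.}\qquad u_i^*\lambda(t)u_i=e^{it\delta(x_i)}\lambda(t).$$
As $\sigma^\varphi$ is trivial on $A$, the algebra $A$ and the $\lambda(t)$ generate $A\otimes L(\mathbb R)$, which the Fourier transform turns into $B=L^\infty(X^d\times\mathbb R)$ with $\lambda(t)=e^{its}$. The last formula says $u_i^*gu_i=g\circ\tilde\theta_i$ for $g\in B$. The core sits in $N\otimes B(L^2(\mathbb R))$, and since $E\circ\sigma^\varphi_t=E$, the map $E\otimes\mathrm{id}$ restricts to a faithful normal expectation of the core onto $B$ that kills $Bu^n$ for $n\neq0$. Hence the core is $B\rtimes\mathbb Z^d$. The action is free already on $X^d$, so $B$ is maximal abelian, and the center is $B^{\mathbb Z^d}$. The dual action multiplies $e^{its}$ by characters, so it translates $s$. For $d=1$, a translation-invariant element of the center is a $\theta$-invariant function on $X$, hence constant. $\square$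

**Example 2.2 (Powers).** Let $0<\lambda<1$, $X=\{0,1\}^{\mathbb N}$, $\nu=\bigotimes(\frac1{1+\lambda},\frac\lambda{1+\lambda})$ and $\theta$ the odometer, which maps $1^k0\ldots$ to $0^k1\ldots$. Then $\delta=(1-k)\log\lambda$ on the cylinder $1^k0$. Off a null set, two sequences are in one $\theta$-orbit if and only if they agree from some place on. Let $g(x,s)$ be $\tilde\theta$-invariant. A finite permutation of coordinates moves $x$ inside its orbit and preserves $\nu$, so $g(\cdot,s)$ is invariant under it; by the Hewitt–Savage law $g(\cdot,s)$ is constant for a.e. $s$. On $\{x_1=0\}$ we have $\delta=\log\lambda$, so $g(s+\log\lambda)=g(s)$; conversely each $|\log\lambda|$-periodic function of $s$ is invariant. The flow of weights is rotation of the circle $\mathbb R/|\log\lambda|\mathbb Z$.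

## 3. The flows $F^{*d}$ and three theorems

**Definition.** Let $F$ be an ergodic flow on a probability space $(\Omega,P)$ and $d\ge2$. Write $F_t^{(i)}$ for $F_t$ acting on the $i$-th coordinate of $\Omega^d$, and $G_d=\{t\in\mathbb R^d:\sum t_i=0\}$, acting on $\Omega^d$ by $\prod_iF^{(i)}_{t_i}$. Then $F^{*d}$ is the flow on $L^\infty(\Omega^d)^{G_d}$ given by $F_t^{(1)}$. On this algebra all $F_t^{(i)}$ coincide, because $F_t^{(i)}F_{-t}^{(j)}$ comes from $G_d$.

**Example 3.1.** For rotation of $\mathbb R/a\mathbb Z$ and $d=2$, a function invariant under all $(x,y)\mapsto(x+t,y-t)$ is a function of $x+y$, and $F_t^{(1)}$ rotates $x+y$ by $t$. So $F^{*2}\cong F$, and the coordinate flip acts trivially. At the other extreme, let $F$ be weakly mixing with $P$ an invariant probability. Then $F_t\times F_{-t}$ is ergodic, so $F^{*2}$ is the flow on a point. Hence $F^{*2}$ can be much smaller than $F$.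

**Theorem A.** Let $M$ be a Krieger factor with $M^{\otimes d}\cong M$ for some $d\ge2$ (in particular if $M\otimes M\cong M$). Then the Sakai flip of $M\otimes M$ is approximately inner.

**Theorem B.** For an ergodic flow $F$ on $(\Omega,P)$ the following are equivalent:

* (i) $F^{*d}\cong F$ for some $d\ge2$;
* (ii) $F$ is isomorphic to the translation flow $x\mapsto c(t)x$ on $(H,\mathrm{Haar})$, where either $H=\mathbb R$ and $c=\mathrm{id}$, or $H$ is a compact second countable abelian group and $c:\mathbb R\to H$ is a continuous homomorphism with dense range.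

In that case $F^{*d}\cong F$ for all $d\ge2$, and the coordinate flip acts trivially on $L^\infty(\Omega^2)^{G_2}$.

**Theorem C.** For a type III Krieger factor $M$ the following are equivalent: $M\otimes M\cong M$; $M^{\otimes d}\cong M$ for some $d\ge2$; the flow of weights of $M$ is a translation flow on a compact group with Haar measure, as in (ii). The map $M\mapsto T(M)$ is a bijection from isomorphism classes of type III Krieger factors with $M\otimes M\cong M$ onto countable subgroups of $\mathbb R$.

Here $T(M)$ is Connes' invariant, the $L^\infty$-point spectrum of the flow of weights: the set of $\lambda$ for which some $g\ne0$ in $L^\infty(\Omega)$ satisfies $g\circ F_t=e^{i\lambda t}g$.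

## 4. Theorem B implies Theorem A: the flip seen on $\Omega^2$

**Step 1: semifinite $M$.** This step disposes of the semifinite factors, where no hypothesis is needed. For $B(\mathcal H)$ and $R$ we argued in Section 1. A type II$_1$ Krieger factor is $R$ and a type II$_\infty$ one is $R\otimes B(\ell^2)$, by uniqueness of the hyperfinite factors. The flip of $R\otimes B(\ell^2)$ is, after regrouping legs, the tensor product of the flips of $R$ and of $B(\ell^2)$. If $\mathrm{Ad}\,u_k\to\sigma_R$, then $\mathrm{Ad}(u_k\otimes u)\to\sigma_R\otimes\mathrm{Ad}\,u$ on elementary tensors of the predual, whose span is dense, so everywhere by boundedness.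

**Step 2: the flow of weights of $M^{\otimes d}$ is $F^{*d}$.** Let $M$ be of type III with flow of weights $F$ on $\Omega$, and let $Y=X\times\mathbb R$ with a probability in its measure class, so that $L^\infty(\Omega)=L^\infty(Y)^{\mathbb Z}$. We identify the two descriptions of the center. First, $L^\infty(\Omega)^{\otimes d}=L^\infty(Y^d)^{\mathbb Z^d}$: if $g$ is invariant under the $i$-th generator, then by Fubini it is invariant in the variable $y_i$ for a.e. value of the others, so it is fixed by the conditional expectation onto the invariant $\sigma$-field in the $i$-th variable. Composing these $d$ expectations fixes $g$ and lands in $L^\infty(\Omega)^{\otimes d}$; the other inclusion is clear. Next, in the coordinates $(x,s_1,\dots,s_{d-1},\sum s_i)$ on $Y^d$, the group $G_d$ translates $s_1,\dots,s_{d-1}$ arbitrarily and fixes the rest, so $G_d$-invariant functions are the functions of $(x_1,\dots,x_d,\sum s_i)$. Together,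
$$L^\infty(\Omega^d)^{G_d}=L^\infty(X^d\times\mathbb R)^{\mathbb Z^d},\qquad s=\textstyle\sum s_i,$$
and $F_t^{(1)}$ becomes $s\mapsto s+t$. By Proposition 2.1 this is the flow of weights of $M^{\otimes d}$.

**Step 3: $\mathrm{mod}(\sigma)$ is the coordinate flip.** We compute the action of the Sakai flip on the center, with $d=2$. The state $\varphi\otimes\varphi$ is flip-invariant, so the extension of $\sigma$ fixes the $\lambda(t)$ and sends $f(x_1,x_2,s)$ to $f(x_2,x_1,s)$. Written on $Y^2$, this is $f(x_1,x_2,s_1+s_2)\mapsto f(x_2,x_1,s_1+s_2)$, the coordinate flip on $L^\infty(\Omega^2)^{G_2}$.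

**Step 4: conclusion.** It remains to return from the flow to the factor. If $M^{\otimes d}\cong M$, then $F^{*d}\cong F$ by Step 2, and by Theorem B the coordinate flip acts trivially, so $\mathrm{mod}(\sigma)=\mathrm{id}$. Now $M\otimes M$ is an injective type III factor with separable predual. For such a factor $N$, an automorphism $\alpha$ lies in $\overline{\mathrm{Int}}(N)$ if and only if $\mathrm{mod}(\alpha)=\mathrm{id}$ (Kawahigashi–Sutherland–Takesaki, Acta Math. 169 (1992), Theorem 1). So $\sigma$ is approximately inner. $\square$

From here on everything is ergodic theory of one flow.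

## 5. Translation flows: (ii) implies (i), and the flip is trivial

The purpose of this section is the easy half of Theorem B. Let $F$ be translation by $c(t)$ on $H$, with $H$ as in (ii). A function in $L^\infty(H^d)^{G_d}$ is invariant under all $(c(t_1),\dots,c(t_d))$ with $\sum t_i=0$. These are dense in $\{(h_i):\prod h_i=1\}$: approximate $h_1,\dots,h_{d-1}$ by $c(t_1),\dots,c(t_{d-1})$ and put $t_d=-\sum_{i<d}t_i$. Translations act weak* continuously on $L^\infty(\mathrm{Haar})$, so the function is invariant under all $(h_i)$ with $\prod h_i=1$. In the coordinates $(x_1,\dots,x_{d-1},x_1\cdots x_d)$ it is invariant under all translations of the first $d-1$ coordinates, so by Fubini it equals $f(x_1x_2\cdots x_d)$ with $f\in L^\infty(H)$. Conversely all such functions are invariant. Since $F_t^{(1)}$ multiplies $x_1\cdots x_d$ by $c(t)$, we get $F^{*d}\cong F$ for every $d\ge2$. For $d=2$ all functions $f(x_1x_2)$ are flip-invariant, as $H$ is abelian.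

## 6. Hilbert–Schmidt kernels, and where they fail

For the converse, try first the case where $P$ is an invariant probability. Then $U_t\xi=\xi\circ F_t$ is unitary on $L^2(P)$. For $g\in L^\infty(\Omega^2)^{G_2}$ let $(K_g\xi)(x)=\int g(x,y)\xi(y)\,dP(y)$, a Hilbert–Schmidt operator. From $g(F_tx,y)=g(x,F_ty)$ and invariance of $P$,
$$U_tK_g=K_gU_{-t}.$$
Taking adjoints, $U_tK_g^*=K_g^*U_{-t}$, so the compact operators $K_gK_g^*$ and $K_g^*K_g$ commute with all $U_t$. Their eigenspaces for non-zero eigenvalues are finite-dimensional and $U$-invariant, hence spanned by eigenfunctions of the flow. So the ranges of $K_g$ and $K_g^*$ lie in the closed span of the eigenfunctions. By ergodicity eigenvalues are simple; with a unit eigenfunction $e_\lambda$ for each eigenvalue $\lambda$, $g=\sum g_{\lambda\kappa}e_\lambda(x)e_\kappa(y)$ in $L^2$, and invariance under $F_t\times F_{-t}$ kills all terms with $\lambda\ne\kappa$: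
$$g(x,y)=\sum_\lambda g_\lambda\,e_\lambda(x)e_\lambda(y).$$
This is symmetric, so the flip is trivial, and for this we did not even use $F^{*2}\cong F$.

A general flow of weights carries no invariant probability, and the argument breaks at the displayed intertwining relation. If $\rho_s$ is the density of $(F_s)_*P$ with respect to $P$, the Koopman unitaries are $U_t\xi=\sqrt{\rho_{-t}}\,\xi\circ F_t$, and the same computation gives, for multiplication by the indicated functions,
$$U_tK_g=\sqrt{\rho_{-t}}\;K_g\sqrt{\rho_t}\;U_{-t}.$$
The densities do not cancel. An infinite invariant measure would repair the relation, but then $K_g$ need not be Hilbert–Schmidt, and the conclusion itself can fail.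

**Example 6.1 (a flip that moves).** Let $T$ be the shift on two-sided paths of simple random walk on $\mathbb Z^2$, with $m$ the infinite invariant measure giving mass $1$ to each set $A_a$ of paths at $a$ at time $0$. The walk is irreducible and recurrent, so $T$ is conservative and ergodic. Let $F$ be the suspension of $T$ with ceiling $1$, on $\Omega=X\times[0,1)$. The return probabilities are $p_{2n}=\big(4^{-n}\binom{2n}n\big)^2\le\frac1{3n+1}$, and $p_n=0$ for odd $n$. Put $S_t=F_t\times F_{-t}$. For $A=(A_a\times[0,1))\times(A_b\times[0,1))$, the measure of $A\cap S_1^{-n}A$ is $p_n^2$, which is summable, so almost every point of $A$ returns to $A$ only finitely often. The sets $A$ cover $\Omega^2$, so $S_1$ is dissipative. By the argument in Section 7, Step 1, there is then an $S$-invariant Borel map that sends almost every $\omega$ to a point $S_{b(\omega)}\omega$ of its own orbit. If the flip acted trivially on $L^\infty(\Omega^2)^{G_2}$, this map would take the same value at $(x,y)$ and at $(y,x)$ almost everywhere, so $(y,x)$ would be in the $S$-orbit of $(x,y)$, and $y$ in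 the $F$-orbit of $x$, for a.e. $(x,y)$. But $F$-orbits are null. So the flip is non-trivial here.

Hence the hypothesis $F^{*d}\cong F$ must be used, and it must be used to produce an invariant measure. The proof does this in three moves: a probabilistic bootstrapping argument gives a $\sigma$-finite invariant measure $\mu$; the isomorphism then gives isometries $V_y$ of $L^2$-spaces that replace the operators $K_g$; finally these isometries give a map of $\Omega$ into a Polish group, which turns out to be locally compact.

## 7. Dissipative flows; transfer operators and three lemmas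

From now on $F$ is ergodic and $F^{*d}\cong F$ for a fixed $d\ge2$. Recall the Hopf decomposition of an invertible non-singular map $T$: the space splits into a dissipative part $\bigsqcup_{j\in\mathbb Z}T^jW$, with $W$ Borel, and a conservative part, which contains no set of positive measure with pairwise disjoint translates. The parts are unique mod null sets. Since each $F_t$ commutes with $F_1$, the conservative part of $F_1$ is $F$-invariant, so by ergodicity $F_1$ is either conservative or dissipative.

**Step 1: the dissipative case.** This step shows that if $F_1$ is dissipative, then (ii) holds with $H=\mathbb R$. Choose a Borel $W$ whose translates $F_1^jW$ are pairwise disjoint with conull union $\Omega_0$. Let $\Omega_1$ be the set of $x$ with $F_tx\in\Omega_0$ for a.e. $t$. It is exactly flow-invariant, and conull by Fubini. For $x\in\Omega_1$ the set $E(x)=\{t:F_tx\in W\}$ has Lebesgue measure $\int_0^1\sum_{k\in\mathbb Z}1_W(F_{k+s}x)\,ds=1$, and $E(F_tx)=E(x)-t$. Let $b(x)$ be the unique real number with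
$$\int_{E(x)}\arctan(u-b(x))\,du=0;$$
it exists because the integral is continuous and strictly decreasing in $b(x)$, with limits $\pm\frac\pi2$. Then $b$ is measurable and $b(F_tx)=b(x)-t$, so $x\mapsto F_{b(x)}x$ is $F$-invariant. (Up to here ergodicity was not used.) By ergodicity $F_{b(x)}x=y_0$ a.e., so $x=F_{-b(x)}y_0$ and $-b$ is injective on a conull set. It carries $F$ to translation, and $P$ to a translation-quasi-invariant probability on $\mathbb R$, which is equivalent to Lebesgue measure. This is (ii) with $H=\mathbb R$.

**From now on $F_1$ is conservative.** For $v\in L^1(P)$ let $\beta_sv$ be the density of $(F_s)_*(vP)$ with respect to $P$: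
$$\int(\beta_sv)\,g\,dP=\int v\,(g\circ F_s)\,dP,\qquad \beta_sv=(v\circ F_{-s})\rho_s,\qquad\rho_s=\beta_s1.\tag{7.1}$$
The second formula also defines $\beta_sv$ for measurable $v\ge0$. The $\beta_s$ form a weakly measurable, hence strongly continuous, group of isometries of the separable space $L^1(P)$. So $(s,x)\mapsto(\beta_sv)(x)$ has a version that is jointly measurable and correct a.e. for every $s$: take an a.e. limit of the step functions $\beta_{\lfloor2^ks\rfloor/2^k}v$ along a sequence of $k$ that converges fast enough, uniformly on compact sets of $s$. Put $I_nv=\int_0^n\beta_sv\,ds$.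

For a feeling, let $F_tx=x+t$ on $\mathbb R$ (not conservative) and $P=p\,dx$ with $p>0$. Then $\rho_s(x)=p(x-s)/p(x)$, so $\log\rho_{-s}(x)=\log p(x+s)-\log p(x)$ is the coboundary of $\log p$, and $e^{-\log p}P$ is the invariant measure. In general, finding an invariant measure amounts to writing $\log\rho_{-s}$ as a coboundary.

**Lemma 7.1.** If $v,w\in L^1(P)$ and $w>0$, then $I_nv/I_nw\to\int v\,dP/\int w\,dP$ a.e. as $n\to\infty$ in $\mathbb N$.

*Proof.* $I_nv=\sum_{k<n}\beta_1^kv_1$ with $v_1=\int_0^1\beta_sv\,ds$, similarly for $w$ with $w_1>0$, and $\beta_1$ is the transfer operator of $F_1$. By Hurewicz's theorem for conservative non-singular maps (Aaronson, *An Introduction to Infinite Ergodic Theory*, Thm 2.2.1) the ratio converges a.e. to $Y=E_{w_1P}(v_1/w_1\,|\,\mathcal I)$, where $\mathcal I$ is the $F_1$-invariant $\sigma$-field. Thus $\int fYw_1\,dP=\int fv_1\,dP$ for bounded $\mathcal I$-measurable $f$. For such $f$ the function $s\mapsto f\circ F_s$ is $1$-periodic, so $\bar f=\int_0^1f\circ F_s\,ds$ is $F$-invariant, hence a constant $c_f$. By (7.1), $\int fv_1=\int\bar fv=c_f\int v$,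 and likewise $\int fw_1=c_f\int w$. So $\int f\,(Y-\int v/\int w)\,w_1\,dP=0$ for all such $f$, and $Y=\int v/\int w$. $\square$

**Lemma 7.2.** For probability measures $P_1,P_2\ll P$, $\|A_SP_1-A_SP_2\|\to0$ as $S\to\infty$, where $A_SP_i=\frac1S\int_0^S(F_s)_*P_i\,ds$.

*Proof.* If $g\in L^\infty$ annihilates all $v-\beta_sv$, then $g\circ F_s=g$ for all $s$ by (7.1), so $g$ is constant. By Hahn–Banach the functions $v-\beta_sv$ span a dense subspace of $\{v\in L^1:\int v=0\}$. Moreover $\|\frac1S\int_0^S\beta_r(v-\beta_sv)\,dr\|\le2|s|\|v\|/S$, because the two integrals overlap except on two intervals of length at most $|s|$. The averages are contractions, so $\frac1S\int_0^S\beta_rv\,dr\to0$ for every $v$ with $\int v=0$. Apply this to $v=\frac{dP_1}{dP}-\frac{dP_2}{dP}$. $\square$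

The next lemma says that functions that are almost invariant, up to a finite cocycle, have nearly the same tails under any two measures.

**Lemma 7.3.** Let $\varphi_n:\Omega\to\mathbb R$ be measurable with $\varphi_n(F_sx)-\varphi_n(x)\to r_s(x)$ a.e. for each $s$, where $r$ is jointly measurable and finite. Let $P_1,P_2\ll P$ be probabilities and $\varepsilon>0$. Then there are $C,n_0$ such that for $n\ge n_0$ and all $t\in\mathbb R$,
$$P_1(\varphi_n>t+C)\le P_2(\varphi_n>t)+\varepsilon.$$
If $r\equiv0$, any $C>0$ is allowed, with $n_0$ depending on $C$.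

*Proof.* By Lemma 7.2 choose $S$ with $\|A_SP_1-A_SP_2\|\le\frac\varepsilon3$. On $[0,S]\times\Omega$ with $\frac{ds}S\otimes P_1$ and with $\frac{ds}S\otimes P_2$, the convergence holds a.e. by Fubini, hence in measure. So for suitable $C$ (any $C>0$ if $r\equiv0$) and all $n\ge n_0$, the event $|\varphi_n(F_sx)-\varphi_n(x)|>\frac C2$ has probability at most $\frac\varepsilon3$ in both cases. Now $A_SP_i(B)$ is the probability of $F_sx\in B$ under $\frac{ds}S\otimes P_i$. Hence
$$P_1(\varphi_n>t+C)\le A_SP_1(\varphi_n>t+\tfrac C2)+\tfrac\varepsilon3\le A_SP_2(\varphi_n>t+\tfrac C2)+\tfrac{2\varepsilon}3\le P_2(\varphi_n>t)+\varepsilon.\qquad\square$$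

**Notation for the rest of the proof.** Let $q:\Omega^d\to Z$ with $Q=q_*P^d$ realize $L^\infty(\Omega^d)^{G_d}=L^\infty(Z,Q)\circ q$, and let $F^Z$ be the flow on $Z$, so that
$$q\circ F_t^{(i)}=F_t^Z\circ q\qquad\text{for each }t\in\mathbb R,\ i=1,\dots,d.\tag{7.2}$$
Let $\Psi:Z\to\Omega$ be a non-singular isomorphism with $\Psi F_t^Z=F_t\Psi$. Put $P'=\Psi_*Q=kP$, with $k>0$ and $\int k\,dP=1$. Finally $E[\,\cdot\,|q]$ is conditional expectation with respect to $P^d$, regarded as a function of $q$; for non-negative functions it takes values in $[0,\infty]$.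

## 8. Tails that square: tightness of the log densities

Let $g_n=\frac1nI_n1>0$ be the $P$-density of $\frac1n\int_0^n(F_s)_*P\,ds$, and $g_n^Z$ the $Q$-density of $\frac1n\int_0^n(F_s^Z)_*Q\,ds$. Put $\ell_n=-\log g_n$ and $\ell_n^Z=-\log g_n^Z$. If there were an invariant probability $\mu$ with $P=f\mu$, then $g_n=\frac1n\int_0^nf\circ F_{-s}\,ds\,/f\to1/f$ and $\ell_n\to\log f$ a.e. So we look for a limit of $\ell_n$, after centering, and first we need tightness. The mechanism is that $g_n^Z(q(x))$ averages a function of $x_1$ and also averages a function of $x_2$. If $\ell_n^Z$ is large, then both $\ell_n(x_1)$ and $\ell_n(x_2)$ are large up to a bounded amount, and these are independent. Since $F^Z\cong F$, the tail of $\ell_n$ is then dominated by its own square.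

**Step 1: how $\ell_n$ moves along the flow.** We show that for each $s$
$$\ell_n(F_sx)-\ell_n(x)\to\log\rho_{-s}(x)\quad\text{a.e.}\tag{8.1}$$
By (7.1), $(g_n\circ F_s)\rho_{-s}=\beta_{-s}g_n=\frac1n\int_0^n\beta_{r-s}1\,dr=\frac1nI_n\rho_{-s}$. Since $\int\rho_{-s}=1$, Lemma 7.1 gives $(g_n\circ F_s)\rho_{-s}/g_n\to1$ a.e., which is (8.1).

**Step 2: the two independent witnesses.** This step relates the tail of $\ell_n^Z$ to the square of the tail of $\ell_n$. By (7.2), $(F_s^Z)_*Q=q_*\big((F_s^{(i)})_*P^d\big)=q_*\big(\rho_s(x_i)P^d\big)$ has $Q$-density $E[\rho_s(x_i)|q]$. Averaging over $s$,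
$$g_n^Z\circ q=E[g_n(x_i)\,|\,q],\qquad i=1,\dots,d.\tag{8.2}$$
By the conditional Markov inequality, $g_n(x_i)\le\varepsilon^{-1}g_n^Z(q(x))$ with $P^d$-probability at least $1-\varepsilon$. Where this holds and $\ell_n^Z(q(x))>t+\log\frac1\varepsilon$, we have $\ell_n(x_i)>t$. Use this for $i=1,2$, and the independence of $x_1,x_2$:
$$Q(\ell_n^Z>t+\log\tfrac1\varepsilon)\le P(\ell_n>t)^2+2\varepsilon.\tag{8.3}$$

**Step 3: transport by $\Psi$.** We compare $\ell_n^Z$ with $\ell_n$. Since $\Psi$ intertwines the flows, $g_n^Z\circ\Psi^{-1}$ is the density of $\frac1n\int_0^n(F_s)_*P'\,ds$ with respect to $P'=kP$, that is $I_nk/(nk)$. By Lemma 7.1,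
$$\ell_n^Z\circ\Psi^{-1}-\ell_n-\log k=-\log\frac{I_nk}{I_n1}\to0\quad\text{a.e.}\tag{8.4}$$

**Step 4: the self-improving inequality.** We combine the steps to show that for every $\varepsilon>0$ there are $C>0$ and $n_0$ with
$$P(\ell_n>t+C)\le P(\ell_n>t)^2+\varepsilon\qquad(n\ge n_0,\ t\in\mathbb R).\tag{8.5}$$
Let $\varepsilon'=\varepsilon/4$. By (8.1) and Lemma 7.3, applied to $P$ and $P'$, there is $C_1$ with $P(\ell_n>t+C_1)\le P'(\ell_n>t)+\varepsilon'$ for all $t$ and large $n$. By (8.4), $\ell_n-\ell_n^Z\circ\Psi^{-1}\to-\log k$, so there is $C_2$ with $P'(\ell_n-\ell_n^Z\circ\Psi^{-1}>C_2)\le\varepsilon'$ for large $n$; hence $P'(\ell_n>t+C_2)\le Q(\ell_n^Z>t)+\varepsilon'$. With (8.3) for $\varepsilon'$, and $C=C_1+C_2+\log\frac1{\varepsilon'}$ (enlarged if necessary to be positive),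
$$P(\ell_n>t+C)\le Q(\ell_n^Z>t+\log\tfrac1{\varepsilon'})+2\varepsilon'\le P(\ell_n>t)^2+4\varepsilon'.$$

**Claim 8.1.** Let $m_n$ be a median of $\ell_n$ under $P$. Then $\lambda_n:=\ell_n-m_n$ is tight under $P$ as $n\to\infty$.

*Proof.* Let $0<\varepsilon\le\frac1{16}$, take $C,n_0$ from (8.5), let $n\ge n_0$ and $p(t)=P(\ell_n>t)$, so $p(t+C)\le p(t)^2+\varepsilon$. The fixed points of $a\mapsto a^2+\varepsilon$ are $\frac{1\pm\sqrt{1-4\varepsilon}}2$, and $\frac12$ lies strictly between them.

*Upper tail.* $p(m_n)\le\frac12$, so $p(m_n+jC)\le a_j$ with $a_0=\frac12$, $a_{j+1}=a_j^2+\varepsilon$. The sequence decreases to the lower fixed point $\frac{1-\sqrt{1-4\varepsilon}}2=\frac{2\varepsilon}{1+\sqrt{1-4\varepsilon}}\le2\varepsilon$. So $p(m_n+JC)\le3\varepsilon$ for some $J=J(\varepsilon)$.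

*Lower tail.* $p(m_n-1)\ge\frac12$, and (8.5) gives $p(t)\ge\sqrt{p(t+C)-\varepsilon}$ whenever $p(t+C)\ge\varepsilon$. So $p(m_n-1-jC)\ge b_j$ with $b_0=\frac12$, $b_{j+1}=\sqrt{b_j-\varepsilon}$. This sequence increases to the upper fixed point, which is at least $1-2\varepsilon$. So $p(m_n-1-JC)\ge1-3\varepsilon$ for some $J=J(\varepsilon)$.

As $C$ and $J$ depend only on $\varepsilon$, this is tightness. $\square$

## 9. From tightness to an invariant $\sigma$-finite measure

**Step 1: a limit of the random points $\lambda_n(x)$.** The $\lambda_n$ need not converge, so we let them converge as measures. The $x\mapsto\delta_{\lambda_n(x)}$ lie in the unit ball of the dual of the separable space $L^1(\Omega,C_0(\mathbb R))$. Along a subsequence they converge weak* to $x\mapsto\psi_x$, a weak* measurable family of positive measures of mass at most $1$. Testing with functions in $C_c(\mathbb R)$ with values in $[0,1]$ that equal $1$ on $[-R,R]$, and letting $R\to\infty$, tightness gives $\int\psi_x(\mathbb R)\,dP=1$. So $\psi_x$ is a probability measure for a.e. $x$.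

**Step 2: equivariance.** We show that for each $s$, for a.e. $x$, $\psi_{F_sx}$ is the translate of $\psi_x$ by $r(x):=\log\rho_{-s}(x)$. Let $h\in L^1(P)$ and $\varphi\in C_0(\mathbb R)$. By (7.1), along the subsequence,
$$\int h\,\varphi(\lambda_n\circ F_s)\,dP=\int(\beta_sh)\,\varphi(\lambda_n)\,dP\to\int(\beta_sh)(y)\,\psi_y(\varphi)\,dP(y)=\int h(x)\,\psi_{F_sx}(\varphi)\,dP(x).$$
On the other hand $\varphi(\lambda_n\circ F_s)-\varphi(\lambda_n+r)\to0$ a.e. by (8.1) and uniform continuity of $\varphi$. Since $(x,u)\mapsto h(x)\varphi(u+r(x))$ is in $L^1(\Omega,C_0(\mathbb R))$, the same limit is $\int h(x)\int\varphi(u+r(x))\,d\psi_x(u)\,dP(x)$. Let $h$ vary, and $\varphi$ run through a countable dense set.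

**Step 3: the measure $\mu$.** We extract a number from $\psi_x$ in a translation-equivariant way. Let $b(x)$ be the unique real number with $\int\arctan(u-b(x))\,d\psi_x(u)=0$. Then $b(F_sx)=b(x)+\log\rho_{-s}(x)$, that is,
$$e^{-b(F_sx)}\rho_{-s}(x)=e^{-b(x)}.$$
The left side is $\beta_{-s}(e^{-b})$, the $P$-density of $(F_{-s})_*(e^{-b}P)$. So $\mu:=e^{-b}P$ is an $F$-invariant $\sigma$-finite measure equivalent to $P$. By ergodicity, every invariant $\sigma$-finite measure $\ll P$ is a multiple of $\mu$, since its $\mu$-density is invariant.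

Put $f=dP/d\mu=e^b$ and $h_n=e^{m_n}g_nf$. Then $-\log h_n=\lambda_n-b$ is tight under $P$, and by (8.1)
$$-\log h_n(F_sx)+\log h_n(x)\to0\quad\text{a.e. for each }s.\tag{9.1}$$

## 10. The fiber maps $q(\cdot,y)$ preserve measure

The measure $\mu$ may be infinite, so a push-forward under $q$ might fail to be $\sigma$-finite. This section rules that out and then disintegrates.

**Step 1: the same densities on $Z$.** We set up $h_n^Z$ and its tightness. Let $\mu_Z=(\Psi^{-1})_*\mu$ and $Q=k_Z\mu_Z$; since $\Psi_*Q=kP=kf\mu$, we have $k_Z\circ\Psi^{-1}=kf$. Put $h_n^Z=e^{m_n}g_n^Zk_Z$. By Section 8, Step 3, $h_n^Z\circ\Psi^{-1}=e^{m_n}fI_nk/n$, so $(h_n^Z\circ\Psi^{-1})/h_n=I_nk/I_n1\to1$ a.e. by Lemma 7.1. Since $\log h_n$ is tight under $P$, hence under $P'\ll P$, the functions $\log h_n^Z$ are tight under $Q$. By (8.2),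
$$h_n^Z\circ q=k_Z(q)\,E\big[h_n(x_1)/f(x_1)\,\big|\,q\big].\tag{10.1}$$

**Claim 10.1.** $u:=E[1/f(x_1)\,|\,q]<\infty$ a.e.

*Proof.* The plan is that $h_n$ is mostly bounded below, so by (10.1) an infinite $u$ would make $h_n^Z$ huge. Care is needed because conditioning on $q$ weighted by $1/f$ might favor the places where $h_n$ is small; Lemma 7.3 excludes this.

Suppose $\kappa=Q(u=\infty)>0$, and let $\varepsilon=\kappa/8$. By tightness choose $\delta>0$ with $P(h_n<2\delta)\le\varepsilon^2/2$ for all large $n$. For $L\in\mathbb N$ let $G_L=\min(1/f(x_1),L)$ and $e_L=E[G_L|q]\in(0,L]$. Then $d\nu_L=\frac{G_L}{e_L(q)}\,dP^d$ is a probability measure, because $\int\frac{E[G_L|q]}{e_L}\,dQ=1$, and its $x_1$-marginal is $\ll P$. Apply Lemma 7.3 to $\varphi_n=-\log h_n$, with $r\equiv0$ by (9.1), $C=\log2$, $t=\log\frac1{2\delta}$ and error $\varepsilon^2/2$, comparing this marginal with $P$. For $n\ge n_0(L)$ it gives $\nu_L(h_n(x_1)<\delta)\le P(h_n<2\delta)+\varepsilon^2/2\le\varepsilon^2$, that is,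
$$\int\frac{E[G_L1_{\{h_n(x_1)<\delta\}}\,|\,q]}{e_L}\,dQ\le\varepsilon^2.$$
By Markov, off a set of $Q$-measure at most $\varepsilon$, $E[G_L1_{\{h_n(x_1)\ge\delta\}}|q]\ge(1-\varepsilon)e_L$. There (10.1) and $1/f\ge G_L$ give $h_n^Z\ge k_Z\,\delta(1-\varepsilon)\,e_L$.

As $L\to\infty$, $e_L\uparrow u$. So for any $R$ there is $L$ with $Q\big(k_Z\delta(1-\varepsilon)e_L>R\big)\ge\kappa-\varepsilon$, and then $Q(h_n^Z>R)\ge\kappa-2\varepsilon>\kappa/2$ for all $n\ge n_0(L)$. As $R$ is arbitrary and $\delta,\varepsilon$ do not depend on $R$, this contradicts tightness of $\log h_n^Z$. $\square$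

**Step 2: the push-forward.** We identify $q_*(\mu\otimes P^{d-1})$. Since $\mu\otimes P^{d-1}=f(x_1)^{-1}P^d$, it equals $uQ$, which is $\sigma$-finite by Claim 10.1, and non-zero. It is $F^Z$-invariant by (7.2), because $F_t^{(1)}$ preserves $\mu\otimes P^{d-1}$. As $F^Z\cong F$, invariant $\sigma$-finite measures $\ll\mu_Z$ are multiples of $\mu_Z$, so $q_*(\mu\otimes P^{d-1})=C\mu_Z$ with $0<C<\infty$.

**Claim 10.2.** For a.e. $y\in\Omega^{d-1}$, $(q(\cdot,y))_*\mu=C\mu_Z$.

*Proof.* For $\nu=\eta P^{d-1}$ with $\eta\ge0$ bounded, $q_*(\mu\otimes\nu)\le\|\eta\|_\infty C\mu_Z$ is $F^Z$-invariant for the same reason, hence equals $C(\nu)\mu_Z$. The map $\eta\mapsto C(\nu)$ is additive, positively homogeneous and normal, so $C(\nu)=\int c\,d\nu$ with $0\le c\in L^1(P^{d-1})$. By monotone limits $q_*(\mu\otimes\nu)=(\int c\,d\nu)\mu_Z$ for all finite $\nu\ll P^{d-1}$, with coefficient in $[0,\infty]$. For $j\ge2$, (7.2) gives, with $F_t^{(j)}$ acting on the coordinate $x_j$ of $y$,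
$$q_*\big(\mu\otimes(F_t^{(j)})_*\nu\big)=(F_t^Z)_*q_*(\mu\otimes\nu)=q_*(\mu\otimes\nu).$$
So $\int c\circ F_t^{(j)}\,d\nu=\int c\,d\nu$ for all $\nu=\eta P^{d-1}$ with $\eta$ bounded, that is, $c\circ F_t^{(j)}=c$ for all $j,t$. By Fubini, for a.e. value of the other coordinates $c$ is invariant in $x_j$ under all rational times, hence under $F$ (by weak* continuity, applied to $\min(c,N)$), hence constant in $x_j$. So $c$ is constant, and $\nu=P^{d-1}$ gives $c=C$.

Thus, for $\mu_Z(B)<\infty$, $\int\mu\{x_1:q(x_1,y)\in B\}\,d\nu(y)=C\mu_Z(B)\,\nu(\Omega^{d-1})$ for all such $\nu$, so $\mu\{x_1:q(x_1,y)\in B\}=C\mu_Z(B)$ for a.e. $y$. Write $Z=\bigcup_kZ_k$, increasing, with $\mu_Z(Z_k)<\infty$, and let $(B_l)$ be a countable algebra generating the Borel sets. For a.e. $y$ both measures agree on all $B_l\cap Z_k$. On each $Z_k$ they are finite and agree on a generating algebra, so they are equal. $\square$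

Replace $\mu_Z$ by $C\mu_Z$. Then $(q(\cdot,y))_*\mu=\mu_Z$ for a.e. $y$, and $\Psi_*\mu_Z=C\mu$.

## 11. A Polish group of unitaries, and why it is locally compact

Let $U_t\xi=\xi\circ F_t$ on $L^2(\Omega,\mu)$ and $U_t^Z\xi=\xi\circ F_t^Z$ on $L^2(Z,\mu_Z)$. These are measurable, hence strongly continuous, unitary representations on separable Hilbert spaces. Write points of $\Omega^{d-1}$ as $y=(x_2,\dots,x_d)$.

**Step 1: isometries $V_y$.** We replace the kernel operators of Section 6 by operators for which the intertwining is exact. For a.e. $y$, $V_y\xi=\xi(q(\cdot,y))$ is a well-defined isometry $L^2(Z,\mu_Z)\to L^2(\Omega,\mu)$ by Claim 10.2. Its matrix coefficients are measurable in $y$ by Fubini. On isometries the weak and strong topologies agree, because $\|V_i\xi-V\xi\|^2=2\|\xi\|^2-2\,\mathrm{Re}\langle V_i\xi,V\xi\rangle$, and the set of isometries is strongly closed in the unit ball, so it is Polish. Hence $y\mapsto V_y$ is a measurable map into a Polish space. By (7.2), for a.e. $y$ and all $t\in\mathbb Q$, $j=2,\dots,d$,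
$$V_{F_t^{(j)}y}=V_yU_t^Z.\tag{11.1}$$

**Step 2: all $V_y$ differ by elements of one group.** We show that for a suitable $y_0$ and $V_0=V_{y_0}$, the operator $\pi'(y):=V_0^*V_y$ lies in $\overline{\{U_t^Z\}}$ and $V_y=V_0\pi'(y)$, for a.e. $y$. Let $S$ be the closed support of the image of $P^{d-1}$ under $y\mapsto V_y$. The group $\mathbb Q^{d-1}$ of coordinate flows at rational times acts ergodically on $\Omega^{d-1}$, by Fubini, ergodicity of $F$ and weak* continuity. By (11.1), a.e. $y$ satisfies $V_{\gamma y}=V_yU^Z_{|\gamma|}$ for all $\gamma\in\mathbb Q^{d-1}$, where $|\gamma|$ is the sum of the entries. For a basic open set $O$ of positive image measure, the $\mathbb Q^{d-1}$-saturation of $\{y:V_y\in O\}$ is conull. There are countably many $O$, so for a.e. $y_0$ the set $\{V_{y_0}U_t^Z:t\in\mathbb Q\}$ meets every such $O$, and $S$ lies in its closure. Fix such a $y_0$.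

For a.e. $y$ we have $V_y\in S$, so $V_y=\lim_iV_0U^Z_{t_i}$ strongly with $t_i\in\mathbb Q$. As $V_0$ is isometric, $(U^Z_{t_i}\xi)$ is Cauchy for every $\xi$. Since $\|(U^Z_{-t_i}-U^Z_{-t_j})\xi\|=\|(U^Z_{t_j}-U^Z_{t_i})\xi\|$ (apply the unitary $U^Z_{t_i+t_j}$), so is $(U^Z_{-t_i}\xi)$. The two strong limits are inverse to each other, so $U_{t_i}^Z$ converges to a unitary $h$ in the closure of $\{U_t^Z:t\in\mathbb R\}$ in the unitary group, which is a Polish abelian group in the strong topology. Then $V_y=V_0h$ and $\pi'(y)=V_0^*V_y=h$. The map $\pi'$ is measurable, and (11.1) gives $\pi'(F_t^{(j)}y)=U_t^Z\pi'(y)$ for $t\in\mathbb Q$.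

**Step 3: a map $\pi:\Omega\to H$.** We bring this down to one coordinate. Fix generic $x_3,\dots,x_d$ (nothing to fix if $d=2$). The map $\xi\mapsto C^{-1/2}\xi\circ\Psi$ is a unitary from $L^2(\Omega,\mu)$ to $L^2(Z,\mu_Z)$, since $\Psi_*\mu_Z=C\mu$, and it intertwines $U_t$ and $U_t^Z$. Put
$$H:=\overline{\{U_t:t\in\mathbb R\}}=\overline{\{U_t:t\in\mathbb Q\}}\subset\mathcal U(L^2(\Omega,\mu)),\qquad c(t):=U_t,$$
a Polish abelian group in the strong topology. After conjugation by that unitary, $\pi'$ becomes a Borel map
$$\pi:\Omega\to H,\qquad\pi(F_tx)=c(t)\pi(x)\ \text{ a.e., for each }t\in\mathbb Q.\tag{11.2}$$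

**Step 4: $H$ acts on $L^\infty(\Omega)$.** We need this to move $\pi$ by all of $H$. Let $M_g$ be multiplication by $g\in L^\infty(\Omega)$ on $L^2(\Omega,\mu)$; then $U_tM_gU_t^*=M_{g\circ F_t}$. If $U_{t_n}\to h$ strongly with $h\in H$, then $U_{t_n}^*\to h^*$ strongly, so $hM_gh^*=\lim M_{g\circ F_{t_n}}$ strongly, and this lies in the strongly closed algebra of multiplication operators. Hence $hM_gh^*=M_{\alpha_h(g)}$ defines an action $\alpha$ of $H$ on $L^\infty(\Omega)$ by automorphisms, with $h\mapsto\alpha_h(g)$ weak* continuous and $\alpha_{c(t)}(g)=g\circ F_t$. Moreover, for every bounded Borel $\Theta$ on $H$ and every $h\in H$,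
$$\alpha_h(\Theta\circ\pi)=\Theta(h\,\pi(\cdot)).\tag{11.3}$$
For $\Theta$ bounded continuous, take $t_n\in\mathbb Q$ with $c(t_n)\to h$. Then $M_{\Theta\circ\pi\circ F_{t_n}}\to M_{\alpha_h(\Theta\circ\pi)}$ strongly, while by (11.2) $\Theta\circ\pi\circ F_{t_n}=\Theta(c(t_n)\pi(\cdot))\to\Theta(h\pi(\cdot))$ a.e. and boundedly, so the same operators converge strongly to $M_{\Theta(h\pi)}$ by dominated convergence. The general case follows by the monotone class theorem, since $\alpha_h$ is normal.

**Step 5: $H$ is locally compact.** The point is that $H$ carries a quasi-invariant probability. Let $m=\pi_*P$. For bounded Borel $\Theta\ge0$, (11.3) gives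
$$\Theta=0\ m\text{-a.e.}\iff\Theta\circ\pi=0\iff\alpha_h(\Theta\circ\pi)=0\iff\Theta(h\,\cdot)=0\ m\text{-a.e.}$$
So $m$ is quasi-invariant under all translations of $H$. Hence $T_h:\zeta m\mapsto h_*(\zeta m)$ is a homomorphism from $H$ to the group of invertible isometries of $L^1(H,m)$, which is Polish in the strong topology. For bounded Borel $\Theta$, $\int\Theta\,d(h_*(\zeta m))=\int\Theta(hx)\zeta(x)\,dm(x)$ is Borel in $h$. Since $L^1(H,m)$ has a countable norming set in $L^\infty$, the functions $h\mapsto\|T_h\zeta-\zeta_0\|$ are Borel, so $h\mapsto T_h$ is Borel for the strong topology. A Borel homomorphism from a Polish group to a separable metrizable group is continuous (Kechris, *Classical Descriptive Set Theory*, 9.10). So $T$ is continuous.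

Every Borel probability on a Polish space is tight, so there is a compact $K\subset H$ with $m(K)>0$. By continuity of $T$, the function
$$h\mapsto\big(h_*(1_Km)\big)(K)=m(K\cap h^{-1}K)$$
is continuous, with value $m(K)>0$ at the identity. So there is a neighborhood $N$ of the identity with $K\cap h^{-1}K\neq\emptyset$ for $h\in N$. If $x\in K$ and $hx\in K$, then $h\in KK^{-1}$; thus $N\subset KK^{-1}$, which is compact. Therefore $H$ is a locally compact second countable abelian group, and by Fubini the quasi-invariant measure $m$ is equivalent to Haar measure.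

**Step 6: $\pi$ is an isomorphism.** We show that every $g\in L^\infty(\Omega)$ is a function of $\pi$. The bounded weak* continuous map $h\mapsto\alpha_h(g)$ defines $G\in L^\infty(H\times\Omega)$ with $G(h,\cdot)=\alpha_h(g)$ for a.e. $h$. Since $\alpha_{c(t)}\alpha_{hc(t)^{-1}}=\alpha_h$, for each $t$
$$G(hc(t)^{-1},F_ty)=G(h,y)\quad\text{for a.e. }(h,y)\in H\times\Omega.\tag{11.4}$$
The map $(h,y)\mapsto(h\pi(y)^{-1},y)$ preserves $\mathrm{Haar}\otimes\mu$, so $G'(h,y):=G(h\pi(y)^{-1},y)$ is well defined. For $t\in\mathbb Q$ and a.e. $(h,y)$, (11.2) and (11.4) give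
$$G'(h,F_ty)=G(h\pi(y)^{-1}c(t)^{-1},F_ty)=G(h\pi(y)^{-1},y)=G'(h,y).$$
By ergodicity of $F$ (rational times suffice), for a.e. $h$ the function $G'(h,\cdot)$ is a.e. equal to a constant $\Gamma(h)$, and we may take $\Gamma$ bounded Borel. So $G(h,y)=\Gamma(h\pi(y))$ for a.e. $(h,y)$. For a.e. $h$ this says, by (11.3), $\alpha_h(g)=\Gamma(h\pi(\cdot))=\alpha_h(\Gamma\circ\pi)$, hence $g=\Gamma\circ\pi$.

Therefore $\Gamma\mapsto\Gamma\circ\pi$ is a $*$-isomorphism of $L^\infty(H,m)=L^\infty(H,\mathrm{Haar})$ onto $L^\infty(\Omega)$. By (11.2) for $t\in\mathbb Q$, and weak* continuity for the other times, it carries translation by $c(t)$ to $F_t$ for all $t\in\mathbb R$.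

**Step 7: which groups occur.** It remains to see that $H$ is as in (ii). The map $c:\mathbb R\to H$ is a continuous homomorphism with dense range into a locally compact abelian group. By Weil's lemma (Hewitt–Ross, *Abstract Harmonic Analysis I*, Thm 9.1) either $c$ is a topological isomorphism onto its image, or $H=\overline{c(\mathbb R)}$ is compact. In the first case the image is locally compact, hence closed, and $H=c(\mathbb R)\cong\mathbb R$. This is (ii). Theorem B is proved, and with Section 4 so is Theorem A. $\blacksquare$

## 12. Type III Krieger factors with $M\otimes M\cong M$ and their invariants $T(M)$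

We prove Theorem C. The input is Krieger's theorem (Math. Ann. 223 (1976)): type III Krieger factors are classified by their flow of weights, and every ergodic flow other than translation on $\mathbb R$ occurs.

**Step 1: necessity.** We show that $M^{\otimes d}\cong M$ forces a compact group. By Section 4 and Theorem B the flow of weights is a translation flow with $H=\mathbb R$ or $H$ compact, so we must exclude $H=\mathbb R$. In that case the coordinate of $\mathbb R$ gives, by Proposition 2.1, a $\tilde\theta$-invariant measurable $\tau$ on $X\times\mathbb R$ with $\tau(x,s+t)=\tau(x,s)+t$. Then $\tau(x,s)-s$ is translation-invariant, so $\tau(x,s)=s+\omega(x)$, and invariance says $\delta(x)+\omega(\theta x)=\omega(x)$. Hence $e^\omega\nu$ is $\theta$-invariant, because $(e^\omega\nu)\circ\theta=e^{\omega\circ\theta+\delta}\nu=e^\omega\nu$. It is $\sigma$-finite and equivalent to $\nu$, so $M$ is semifinite, a contradiction.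

**Step 2: sufficiency.** We show that a compact translation flow gives $M\otimes M\cong M$. Let the flow of weights $F$ of $M$ be a translation flow on a compact group as in (ii). By Sections 4 and 5 the flow of weights of $M\otimes M$ is $F^{*2}\cong F$. The factor $M\otimes M=L^\infty(X^2)\rtimes\mathbb Z^2$ is again a Krieger factor, since the orbit relation of the free $\mathbb Z^2$-action is generated by a single automorphism (Connes–Feldman–Weiss). It is of type III, so $M\otimes M\cong M$ by Krieger's theorem. As $M\otimes M\cong M$ is the case $d=2$ of the second condition, all three conditions are equivalent.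

**Step 3: the bijection.** We compute $T(M)$ and recover $M$ from it. Consider translation by $c$ on a compact $K$. If $g(c(t)x)=e^{i\lambda t}g(x)$, then comparing Fourier coefficients, $\hat g(\chi)\chi(c(t))=e^{i\lambda t}\hat g(\chi)$. Let $\hat c:\widehat K\to\mathbb R$ be the dual map, $\chi(c(t))=e^{i\hat c(\chi)t}$; it is injective because $c$ has dense range. So $g$ is a multiple of a character, and $T(M)=\hat c(\widehat K)=:\Lambda$, which is countable as $K$ is second countable. By duality $\Lambda$ determines $(K,c)$: $K$ is the dual of the discrete group $\Lambda$, and $c$ is dual to the inclusion $\Lambda\subset\mathbb R$. Hence $\Lambda$ determines the flow, and so $M$. Conversely, for a countable subgroup $\Lambda\subset\mathbb R$ take $K=\widehat\Lambda$ and $c(t)(\lambda)=e^{i\lambda t}$. The annihilator of $c(\mathbb R)$ in $\Lambda$ is $\{0\}$, so $c$ has dense range, and translation is an ergodic flow with finite invariant measure, so it is not translation on $\mathbb R$. By Krieger's theorem it is the flow of weights of a type III Krieger factor $M$; by Step 2, $M\otimes M\cong M$,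 and $T(M)=\Lambda$. $\blacksquare$

For instance, $\Lambda=\{0\}$ gives the flow on a point, and $\Lambda=\frac{2\pi}{|\log\lambda|}\mathbb Z$ gives the Powers factor of Example 2.2.

**Remark 12.1 (how to read result (2)).** By Theorem C, for type III Krieger factors $M\otimes M\cong M$ forces the flow of weights to have an equivalent finite invariant measure. So (2) must be read with $P$ equivalent to an invariant probability: generation of $L^\infty$ by eigenfunctions alone is not enough. Let $F$ be the suspension with constant ceiling $1$ of the dyadic odometer with the product measure $\bigotimes(\frac13,\frac23)$. This is an ergodic non-singular flow with null orbits, so it is not translation on $\mathbb R$, and by Krieger's theorem it is the flow of weights of a type III Krieger factor $M$. With $x$ read as a $2$-adic integer, the functions $(x,s)\mapsto e^{2\pi ij(x+s)/2^n}$ respect the identification of $(x,s+1)$ with $(x+1,s)$; they are eigenfunctions, separate points and generate $L^\infty$. An equivalent invariant probability for the flow would give an odometer-invariant probability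 equivalent to the product measure. But the only odometer-invariant probability is Haar measure, which is singular to this product measure by Kakutani's theorem. Hence $M\otimes M\not\cong M$ by Theorem C. The remark was not used in any proof above.
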